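
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem*{question}{Question}
\numberwithin{equation}{section}


\title{Gorenstein rings with no maximal Poincar\'e series}

\begin{abstract}
Let $Q$ be a polynomial ring in seven variables over a field of characteristic $0$, and let
$h=1+7s+16s^2+16s^3+7s^4+s^5$. We show that among the graded Gorenstein quotients of $Q$
with Hilbert series $h$ there is none whose residue field has a coefficientwise largest graded Poincar\'e series.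
For every $n\ge 5$ we give a Hilbert series, with Krull dimension $n-5$, for which the same
happens in $n$ variables. The obstruction lies in homological degree $2$: two graded Betti numbers cannot both be as
large in one ring as they are in two separate rings. The incompatibility comes from a structure theorem saying that an
artinian Gorenstein ring with unusually many generators in one degree has a large space of linear forms whose pairwise
products vanish.
\end{abstract}


\section{The question and the answer}

Let $k$ be a field and $Q=k[x_1,\dots,x_n]$ with $\deg x_i=1$ and $\mathfrak m=(x_1,\dots,x_n)$. A graded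
quotient ring of $Q$ is a ring $R=Q/I$ with $I\subsetneq Q$ a homogeneous ideal. For a finitely generated
graded $R$-module $M$ let $\beta^R_{ij}(M)$ be the number of generators of degree $j$ in the $i$th module of a
minimal graded free resolution of $M$ over $R$, and put
\[
P^R_M(s;t)=\sum_{i\ge0}\sum_{j\in\mathbb Z}\beta^R_{ij}(M)\,s^jt^i .
\]
We write $P\preceq P'$ if every coefficient of $P$ is at most the corresponding coefficient of $P'$. The series
$P^R_k$ of the residue field $k=R/\mathfrak mR$ measures how complicated the resolutions over $R$ are, and one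
can ask for the worst ring with prescribed numerical data.

We assume throughout that $I\subseteq\mathfrak m^2$; if $I$ contains linear forms, then $R$ is a quotient of a
polynomial ring in fewer variables, and $P^R_k$ does not depend on the ambient ring. All $R$ with a given
Hilbert series $h(s)$ have the same Krull dimension $d$, the order of the pole of $h(s)$ at $s=1$. The following
question is posed in \cite{MM}.

\begin{question}
Let $h(s)\in\mathbb Z[[s]]$ be the Hilbert series of a graded Gorenstein quotient ring of $Q$. Is there a graded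
Gorenstein quotient ring $R'$ of $Q$ with Hilbert series $h(s)$ such that $P^R_k\preceq P^{R'}_k$ for every
graded Gorenstein quotient ring $R$ of $Q$ with Hilbert series $h(s)$?
\end{question}

It is known that if $d\ge n-2$, then every graded Gorenstein quotient of $Q$ with Hilbert series $h$ is a complete
intersection whose defining degrees are determined by $h$. Hence all rings $R$ in the question have the same series
$P^R_k$, and the answer is yes. The remaining case, $n\ge3$ and $d<n-2$, is described as open in \cite{MM}. We show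
that the answer is no.

\begin{theorem}\label{thm:seven}
Let $\operatorname{char}k=0$, $n=7$ and
\[
h=1+7s+16s^2+16s^3+7s^4+s^5 .
\]
There is no graded Gorenstein quotient $R'$ of $Q$ with Hilbert series $h$ such that $P^R_k\preceq P^{R'}_k$ for
all graded Gorenstein quotients $R$ of $Q$ with Hilbert series $h$.
\end{theorem}

\begin{theorem}\label{thm:five}
Let $\operatorname{char}k=0$ and
\[
h_0=1+5s+12s^2+22s^3+35s^4+49s^5+49s^6+35s^7+22s^8+12s^9+5s^{10}+s^{11}.
\]
For every $n\ge5$ and $h=h_0/(1-s)^{n-5}$, so that $d=n-5$, there is no $R'$ as in the Question.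
\end{theorem}

We claim nothing about codimension $n-d\in\{3,4\}$ or about positive characteristic.

\subsection*{Where to look, and why it works}
The order $\preceq$ is partial, so a negative answer only requires two coefficients that cannot both be large in one ring.
The coefficients of $t^0$ and $t^1$ are $1$ and $ns$. The next one, of $t^2$, is the first that $h$ need not
determine: by Lemma~\ref{lem:betti} below, its coefficient at $s^j$ for $j\ge3$ is
\[
\gamma_j(R)=\dim_k(I/\mathfrak mI)_j=\dim I_j-\dim Q_1I_{j-1},
\]
the number of minimal generators of $I$ of degree $j$. So we look for two rings with the same Hilbert series and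
two degrees such that no third ring has at least as many generators as the first in the one degree and at least as
many as the second in the other.

For $n=7$ and $h=(1,7,16,16,7,1)$ the degrees are $3$ and $4$. One ring, $A$, has as its quadrics the twelve products
$U_iV_j$ of two disjoint groups of variables. These have many linear relations, hence generate few cubics, and
$\gamma_3(A)=14$. The other ring, $B$, contains four independent linear forms whose pairwise products (squares included)
vanish, and $\gamma_4(B)\ge11$. The heart of the paper is Theorem~\ref{thm:structure}: for this Hilbert series,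
$\gamma_4\ge11$ \emph{forces} four such linear forms to exist over the algebraic closure of $k$. Their products account
for ten of the twelve quadrics in $I$, and then a short computation shows $\gamma_3\le13$.

Section~\ref{sec:betti} identifies the coefficient of $t^2$, and Section~\ref{sec:duality} recalls inverse systems.
Section~\ref{sec:structure} states the structure theorem and proves its easy half; Section~\ref{sec:seven} deduces
Theorem~\ref{thm:seven}. The other half is proved in Sections~\ref{sec:small} and~\ref{sec:proof}.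
Section~\ref{sec:five} proves Theorem~\ref{thm:five}.

\section{The coefficient of $t^2$}\label{sec:betti}

\begin{lemma}\label{lem:betti}
Let $R=Q/I$ with $I\subseteq\mathfrak m^2$ and Hilbert function $h_j=\dim R_j$. Then $\beta^R_{22}(k)=n^2-h_2$, and
$\beta^R_{2j}(k)=\gamma_j(R)$ for $j\ge3$.
\end{lemma}

\begin{proof}
As $I\subseteq\mathfrak m^2$, the variables minimally generate $\mathfrak mR$, and the minimal resolution of $k$ starts with
$R(-1)^n\to R$. So the second syzygy module of $k$ is the module $Z_1$ of $1$-cycles of the Koszul complex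
$K(x_1,\dots,x_n;R)$, and $\beta^R_{2j}(k)=\dim(Z_1/\mathfrak mZ_1)_j$. In degree $2$ the module $Z_1$ is the kernel of the surjection
$R_1^n\to R_2$, and $Z_1$ vanishes in degree $1$; this gives the first claim. Let $B_1\subseteq Z_1$ be the boundaries. Then
\[
Z_1/B_1=H_1\cong\operatorname{Tor}^Q_1(k,R)\cong I/\mathfrak mI
\]
is killed by $\mathfrak m$. Hence $\mathfrak mZ_1\subseteq B_1$, and $Z_1/\mathfrak mZ_1\to I/\mathfrak mI$ is onto with
kernel the image of $B_1$. Since $B_1$ is generated in degree $2$, we have
$(B_1)_j\subseteq\mathfrak mB_1\subseteq\mathfrak mZ_1$ for $j\ge3$, so in these degrees the map is an isomorphism.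
\end{proof}

\section{Inverse systems and prolongations}\label{sec:duality}

From here on $\operatorname{char}k=0$.

\subsection{Duality}
Let $S$ be the polynomial ring over $k$ in $n$ variables dual to those of $Q$. The ring $Q$ acts on $S$ by partial
differentiation, written $\theta\circ f$. When we use coordinates below, the letters $x_i,y_i,u_i,v_i$ denote variables of
$S$, and the variables of $Q$ are written as the corresponding derivations $\partial_{x_i}$, $\partial_{y_i}$, and so on.
The pairing $Q_j\times S_j\to k$, $(\theta,f)\mapsto\theta\circ f$, is perfect: monomials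
pair to $0$ or to products of factorials, which are nonzero in characteristic $0$. The sign $\perp$ always refers to these
pairings. Perfectness gives
\begin{equation}\label{eq:zero}
G\in S_j,\quad i\le j,\quad Q_i\circ G=0\quad\Longrightarrow\quad G=0,
\end{equation}
because then $Q_j\circ G=Q_{j-i}\circ(Q_i\circ G)=0$.

An artinian graded ring $R$ is Gorenstein if its socle $\{r:r\,\mathfrak m=0\}$ is one-dimensional; the degree $e$ of the socle is the
last degree with $R_e\ne0$. By Macaulay's theorem, the artinian graded Gorenstein quotients of $Q$ of socle degree $e$ are the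
rings $R=Q/I$ with $I=\operatorname{Ann}(F)=\{\theta:\theta\circ F=0\}$ and $0\ne F\in S_e$. For such $R$ put
\[
W_j=Q_{e-j}\circ F\subseteq S_j,\qquad h_j=\dim R_j\qquad(0\le j\le e).
\]

\begin{lemma}\label{lem:duality}
Let $R=Q/\operatorname{Ann}(F)$ be as above.
\begin{enumerate}
\item[(a)] $W_j=I_j^\perp$, and $r\mapsto r\circ F$ is an isomorphism $R_i\cong W_{e-i}$. Hence $h_i=h_{e-i}$.
\item[(b)] Multiplication $R_i\times R_{e-i}\to R_e\cong k$ is a perfect pairing.
\item[(c)] If $r\in R_i$, $rR_j=0$ and $i+j\le e$, then $r=0$.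
\end{enumerate}
Moreover $I\subseteq\mathfrak m^2$ if and only if $h_1=n$.
\end{lemma}

\begin{proof}
By \eqref{eq:zero}, $\theta\in Q_j$ kills $F$ if and only if $\eta\theta\circ F=0$ for all $\eta\in Q_{e-j}$, that is, if and only if
$\theta\perp W_j$. So $I_j=W_j^\perp$. The isomorphism holds by definition of $I$, and
$h_{e-i}=\dim W_{e-i}=h_i$. For (b), let $r\in R_i$ with $rR_{e-i}=0$; then $Q_{e-i}\circ(r\circ F)=0$, so $r\circ F=0$ by
\eqref{eq:zero} and $r=0$. The same holds with $i$ and $e-i$ exchanged. In (c), $rR_{e-i}=rR_jR_{e-i-j}=0$, and (b) applies.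
The last statement is clear.
\end{proof}

\subsection{Forms in few variables}
For a subspace $N\subseteq S_1$ let $k[N]\subseteq S$ be the subalgebra generated by $N$. In coordinates adapted to $N$ one
sees that a form lies in $k[N]$ if and only if it is killed by $N^\perp\subseteq Q_1$, that $Q$ acts on $k[N]$ through
$Q/(N^\perp)\cong\operatorname{Sym}(N^*)$, and that $(k[N]_j)^\perp=(N^\perp)_j$, the degree-$j$ part of the ideal generated by
$N^\perp$.

Let $G\in S_j$ with $\dim Q_1\circ G=r$. Then $\{\eta\in Q_1:\eta\circ G=0\}$ has codimension $r$, so $G\in k[N]$ for some $N$ with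
$\dim N=r$. For $r=1$ this says that $G=c\lambda^j$ with $\lambda\in S_1$ and $c\in k$.

\subsection{Powers of linear forms}
As $Q_1=S_1^*$, we may regard $Q$ as the ring of polynomial functions on $S_1$. For $\theta\in Q_i$ and $\lambda\in S_1$,
\begin{equation}\label{eq:power}
\theta\circ\lambda^e=\tfrac{e!}{(e-i)!}\,\theta(\lambda)\,\lambda^{e-i}\qquad(i\le e).
\end{equation}
In particular $\theta\in Q_j$ pairs with $\lambda^j$ to $j!\,\theta(\lambda)$. So for every $\Gamma\subseteq S_1$,
\begin{equation}\label{eq:span}
\langle\lambda^j:\lambda\in\Gamma\rangle=\{\theta\in Q_j:\theta|_\Gamma=0\}^\perp,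
\end{equation}
and $k[N]_j$ is spanned by the powers $\lambda^j$, $\lambda\in N$.

Now let $\Gamma\subseteq S_1\setminus\{0\}$ be finite and nonempty, and let $\operatorname{ev}_j:Q_j\to k^\Gamma$ be evaluation.
By \eqref{eq:span} the powers $\lambda^j$, $\lambda\in\Gamma$, span a space of dimension
$\operatorname{rank}\operatorname{ev}_j$, so they are independent if and only if $\operatorname{ev}_j$ is surjective.
Some linear form in $Q_1$ vanishes nowhere on $\Gamma$; multiplying by it we see that
surjectivity of $\operatorname{ev}_j$ implies that of $\operatorname{ev}_{j+1}$, and injectivity of $\operatorname{ev}_{j+1}$ implies that of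
$\operatorname{ev}_j$. Finally, let
$F=\sum_{\lambda\in\Gamma}\lambda^e$ and $h_i=\dim(Q/\operatorname{Ann}(F))_i$. By \eqref{eq:power}, for $0\le i\le e$,
\begin{equation}\label{eq:points}
\operatorname{ev}_{e-i}\text{ surjective}\ \Longrightarrow\ \operatorname{Ann}(F)_i=\{\theta\in Q_i:\theta|_\Gamma=0\},\quad
h_i=\operatorname{rank}\operatorname{ev}_i .
\end{equation}

\subsection{Prolongations}
For a subspace $V\subseteq S_d$ we define its \emph{prolongation}
\[
V^+=\{G\in S_{d+1}:Q_1\circ G\subseteq V\}.
\]
Since $\theta\eta\circ G=\theta\circ(\eta\circ G)$, we have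
\begin{equation}\label{eq:prol}
V^+=(Q_1V^\perp)^\perp,\qquad\dim V^+=\dim Q_{d+1}/(Q_1V^\perp).
\end{equation}
For $R=Q/\operatorname{Ann}(F)$ this gives
\begin{equation}\label{eq:gamma}
\gamma_{j+1}(R)=\dim W_j^+-h_{j+1}\qquad(0\le j<e).
\end{equation}
So generators of degree $j+1$ measure how many forms $G$ have all their first partials among the partials of $F$, beyond the
obvious ones $G\in W_{j+1}$.

For $\ell\in Q_1$ write $V[\ell]=\{v\in V:\ell\circ v=0\}$. If $d\ge1$, then
\begin{equation}\label{eq:section}
V[\ell]^+=V^+[\ell].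
\end{equation}
Indeed, if $G\in V^+$ and $\ell\circ G=0$, then $\ell$ kills all $\eta\circ G$. Conversely, if $Q_1\circ G\subseteq V[\ell]$, then
$Q_1\circ(\ell\circ G)=0$, and $\ell\circ G=0$ by \eqref{eq:zero}, since it has degree $d\ge1$.

\section{A structure theorem}\label{sec:structure}

Suppose $F$ of degree $2p+1$ can be written in variables $x_1,\dots,x_{n-3},y_1,y_2,y_3$ of $S$ so that it has total degree at
most one in the $x_i$,
\[
F=f_0(y)+\sum_ix_if_i(y).
\]
Then $W_{p+1}$ is contained in the sum of $k[y]_{p+1}$, which has dimension $\binom{p+3}2$, and the space of the forms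
$\theta\circ f_0+\sum_ix_i(\theta\circ f_i)$ with $\theta$ of degree $p$ in the $\partial_{y_j}$, which has dimension at most $\binom{p+2}2$.
So $h_p\le\binom{p+3}2+\binom{p+2}2=(p+2)^2$. Suppose equality holds. We shall see that then $\dim W_{p+1}^+\ge(p+2)^2+2$. The theorem
says that this growth by $2$ in turn forces $F$ to have this shape. In terms of $I$, being at most linear in the $x_i$ means that all products
$\partial_{x_i}\partial_{x_j}$ lie in $I$.

\begin{theorem}\label{thm:structure}
Let $k$ be algebraically closed of characteristic $0$, $p\ge2$, $n\ge5$. Let $R=Q/I$ be artinian graded Gorenstein with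
$I\subseteq\mathfrak m^2$, socle degree $e=2p+1$ and $h_p=h_{p+1}=(p+2)^2$. Let
\[
b=\dim W_{p+1}^+=\dim Q_{p+2}/(Q_1I_{p+1}),\qquad\text{so that}\qquad\gamma_{p+2}(R)=b-h_{p+2}.
\]
The following are equivalent:
\begin{enumerate}
\item[(1)] $b\ge(p+2)^2+2$;
\item[(2)] there is a subspace $X\subseteq Q_1$ of dimension $n-3$ with $xx'\in I$ for all $x,x'\in X$.
\end{enumerate}
If they hold, $X$ in \textup{(2)} can be chosen such that $I_j\subseteq(X)$ for $j\le p+1$. The implication
\textup{(2)}$\Rightarrow$\textup{(1)} holds over every field of characteristic $0$.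
\end{theorem}

\begin{proof}[Proof of \textup{(2)}$\Rightarrow$\textup{(1)}, any field of characteristic $0$]
Put $Y=X^\perp\subseteq S_1$, so $\dim Y=3$, and $C=X\circ F$. Since $X\circ C=0$, we have $C\subseteq k[Y]_{2p}$. By
Lemma~\ref{lem:duality}, $XR_{p-1}$ is isomorphic to $XR_{p-1}\circ F=Q_{p-1}\circ C\subseteq k[Y]_{p+1}$, so
$\dim XR_{p-1}\le\binom{p+3}2$. Also $\dim(R/XR)_p\le\binom{p+2}2$, as $R/XR$ is a quotient of a polynomial ring in three variables.
The two dimensions add up to $h_p$, and the two bounds add up to $(p+2)^2=h_p$. So both are equalities, and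
\[
Q_{p-1}\circ C=k[Y]_{p+1}\subseteq W_{p+1}.
\]
Choose a complement $Y'$ of $X$ in $Q_1$. The space $W_{p+1}^+$ contains $k[Y]_{p+2}$, and it contains
$\operatorname{Sym}^{p-1}(Y')\circ F\subseteq W_{p+2}$. Let $\theta\in\operatorname{Sym}^{p-1}Y'$ with $\theta\circ F\in k[Y]$. Then
$\theta\circ C=X\circ(\theta\circ F)=0$, so $\theta$ kills $Q_{p-1}\circ C=k[Y]_{p+1}$. As $Y'\cong Q_1/X=Y^*$ and $k[Y]_{p+1}$ is dual to
$\operatorname{Sym}^{p+1}Y^*$, all products of $\theta$ with quadrics vanish in $\operatorname{Sym}^{p+1}Y^*$, so $\theta=0$. Hence the two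
subspaces meet only in $0$ and the second has dimension $\binom{p+1}2$, so that
\[
b\ge\tbinom{p+4}2+\tbinom{p+1}2=\tfrac12(2p^2+8p+12)=(p+2)^2+2.\qedhere
\]
\end{proof}

\section{Seven variables}\label{sec:seven}

We now prove Theorem~\ref{thm:seven}, granting (1)$\Rightarrow$(2). Let $n=7$ and $h=(1,7,16,16,7,1)$.

\begin{proposition}\label{prop:bound}
If $R$ is a graded Gorenstein quotient of $Q$ with Hilbert function $h$ and $\gamma_4(R)\ge11$, then $\gamma_3(R)\le13$.
\end{proposition}

\begin{proof}
Extending $k$ to its algebraic closure preserves the Gorenstein property, $h$ and the $\gamma_j$, so let $k$ be algebraically closed. Apply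
Theorem~\ref{thm:structure} with $p=2$ and $e=5$: here $b=\gamma_4+h_4=\gamma_4+7\ge18=4^2+2$. We get $X\subseteq Q_1$ with
$\dim X=4$ and $\operatorname{Sym}^2X\subseteq I_2\subseteq(X)$. Let $Y'$ be a complement of $X$ in $Q_1$, so $\dim Y'=3$ and
$(X)_2=\operatorname{Sym}^2X\oplus X\otimes Y'$. As $\dim I_2=28-16=12$ and $\dim\operatorname{Sym}^2X=10$,
\[
I_2=\operatorname{Sym}^2X\oplus\langle p_1,p_2\rangle,\qquad p_1,p_2\in X\otimes Y'\text{ independent}.
\]
The ten products in $\operatorname{Sym}^2X$ generate $(X)^2$, and
\[
(Q/(X)^2)_3=\operatorname{Sym}^3Y'\oplus X\otimes\operatorname{Sym}^2Y',\qquad\text{of dimension }10+24=34 .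
\]
In this space $Q_1p_1+Q_1p_2$ has image $Y'p_1+Y'p_2\subseteq X\otimes\operatorname{Sym}^2Y'$, because $Xp_i\subseteq(X)^2$. Since
$X\otimes\operatorname{Sym}^2Y'$ is also a subspace of $Q_3$, relations can be checked in $Q$. We claim that the relations
$ap_1+cp_2=0$ with $a,c\in Y'$ form a space of dimension at most $1$. Take one with $(a,c)\ne(0,0)$. Then $a$ and $c$ are both nonzero, and they are not
proportional since $p_1,p_2$ are independent. By unique factorization $p_1=cx$ and $p_2=-ax$ with $x\ne0$ linear, and $x\in X$ because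
$p_1\in X\otimes Y'$. For any other relation, $a'p_1+c'p_2=0$ gives $a'c=c'a$, so $(a',c')$ is a multiple of $(a,c)$. Hence
$\dim(Y'p_1+Y'p_2)\ge6-1=5$, so $\dim(Q/(I_2))_3\le29$ and $\gamma_3(R)=\dim(Q/(I_2))_3-h_3\le29-16=13$.
\end{proof}

\subsection*{A ring $A$ with $\gamma_3(A)=14$}
For $m\ge1$ put
\[
H_m(u)=\sum_iu_i^5+\sum_{i<j}(u_i+u_j)^5\in k[u_1,\dots,u_m],
\]
the sum of the fifth powers of the elements of $\Gamma=\{u_i\}\cup\{u_i+u_j:i<j\}$. A quadric vanishing at all $u_i$ has no square terms; if
it also vanishes at $u_i+u_j$, its coefficient at $\partial_{u_i}\partial_{u_j}$ is $0$. So $\operatorname{ev}_2$ is injective on quadrics,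
and hence bijective, as $|\Gamma|=\binom{m+1}2$. Consequently $\operatorname{ev}_1$ is injective and $\operatorname{ev}_j$ is surjective for
$j\ge2$. By \eqref{eq:points} with $e=5$ and $i\le2$, and by symmetry, $Q/\operatorname{Ann}(H_m)$, formed in $m$ variables, has Hilbert function
$\bigl(1,m,\binom{m+1}2,\binom{m+1}2,m,1\bigr)$.

Let $F_A=H_4(u)+H_3(v)$ in seven variables $u_1,\dots,u_4,v_1,v_2,v_3$, and $A=Q/\operatorname{Ann}(F_A)$. The mixed operators
$\partial_{u_i}\partial_{v_j}$ kill $F_A$, and forms of positive degree in disjoint variables are independent. So for $1\le i\le4$ the Hilbert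
functions $(1,4,10,10,4,1)$ and $(1,3,6,6,3,1)$ add, and $A$ has Hilbert function $(1,7,16,16,7,1)$. The twelve products
$\partial_{u_i}\partial_{v_j}$ are independent elements of $I_2$, which has dimension $28-16=12$, so they form a basis of it. Thus
$(Q/(I_2))_3$ consists of the cubics in the $\partial_u$ and those in the $\partial_v$, has dimension $20+10=30$, and
$\gamma_3(A)=30-16=14$.

\subsection*{A ring $B$ with $\gamma_4(B)\ge11$}
In variables $x_1,\dots,x_4,y_1,y_2,y_3$ let $F_B=\sum_{i=1}^4x_if_i$ with
\[
f_1=y_1^3y_2,\quad f_2=2y_2^3y_3+y_1^2y_2^2,\quad f_3=2y_1y_3^3+y_2^2y_3^2,\quad f_4=y_1^2y_2y_3,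
\]
and $B=Q/\operatorname{Ann}(F_B)$. The $f_i$ are chosen so that their first partials span all ten cubics in $y$:
\begin{itemize}
\item $f_1$ gives $y_1^3$ and $y_1^2y_2$;
\item $f_2$ gives $y_2^3$, $y_1y_2^2$ and $6y_2^2y_3+2y_1^2y_2$, hence $y_2^2y_3$;
\item $f_3$ gives $y_3^3$, $y_2y_3^2$ and $6y_1y_3^2+2y_2^2y_3$, hence $y_1y_3^2$;
\item $f_4$ gives $y_1y_2y_3$ and $y_1^2y_3$.
\end{itemize}
So a homogeneous operator of degree $\le3$ in the $\partial_y$ that kills all $f_i$ kills $k[y]_3$ and is zero. The $f_i$
involve disjoint sets of monomials and are therefore independent. It follows that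
\begin{itemize}
\item $Q_1\circ F_B$ is spanned by the four forms $f_i$ and the three forms $\sum_ix_i\,\partial_{y_j}f_i$, all independent; its dimension is $7$;
\item $Q_2\circ F_B=k[y]_3\oplus\{\sum_ix_i(\theta\circ f_i):\theta\text{ a quadric in the }\partial_y\}$ has dimension $10+6=16$.
\end{itemize}
By symmetry $B$ has Hilbert function $(1,7,16,16,7,1)$. Condition (2) of Theorem~\ref{thm:structure} holds with
$X=\langle\partial_{x_1},\dots,\partial_{x_4}\rangle$. By the half already proved, $b\ge18$, so $\gamma_4(B)=b-7\ge11$.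

\begin{proof}[Proof of Theorem~\ref{thm:seven}]
Let $R'$ be as in the Question. By Lemma~\ref{lem:betti}, comparing the coefficients of $s^3t^2$ with those of $A$ gives
$\gamma_3(R')\ge14$, and comparing those of $s^4t^2$ with $B$ gives $\gamma_4(R')\ge11$. This contradicts Proposition~\ref{prop:bound}.
\end{proof}

It remains to prove (1)$\Rightarrow$(2) in Theorem~\ref{thm:structure}.

\section{Small prolongations and the growth theorems}\label{sec:small}

The idea of the proof is that a space of forms with a large prolongation must contain pure powers $\lambda^d$. The smallest cases can be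
done by hand.

\begin{example}
In two variables $y,z$: if $V=\langle yz\rangle$, then $V^+=0$. If $V=\langle y^2\rangle$, then $V^+=\langle y^3\rangle$. If
$V=\langle y^2,z^2\rangle$, then $V^+=\langle y^3,z^3\rangle$, and $V$ contains two pure powers up to scalars. If
$V=\langle y^2,yz\rangle$, then $V^+=\langle y^3,y^2z\rangle$, and $V$ contains just one. The last two spaces are the orthogonals of
the quadrics vanishing at two points and at a double point, respectively.

It matters that $k$ is algebraically closed. Over $\mathbb R$ the space $V=\langle y^2-z^2,yz\rangle$ has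
$V^+=\langle y^3-3yz^2,\,3y^2z-z^3\rangle$ but contains no square of a nonzero real linear form: $(\alpha y+\beta z)^2\in V$ requires
$\alpha^2=-\beta^2$.
\end{example}

\begin{lemma}\label{lem:pencil}
Let $k$ be algebraically closed of characteristic $0$, $d\ge1$, $V\subseteq S_d$, and $\dim V=\dim V^+\in\{1,2\}$. Then $V$ contains
$\lambda^d$ for some $0\ne\lambda\in S_1$.
\end{lemma}

\begin{proof}
Every $0\ne G\in V^+$ has $0\ne Q_1\circ G\subseteq V$. If $\dim Q_1\circ G=1$ for some such $G$, then $G=c\lambda^{d+1}$ with
$c\lambda\neq0$, and $V\supseteq Q_1\circ G=\langle\lambda^d\rangle$. This settles $\dim V=1$.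

Let $\dim V=2$, and suppose $Q_1\circ G=V$ for all $0\ne G\in V^+$. By \eqref{eq:zero}, for $\eta\in Q_1$,
\[
\eta\circ G=0\iff\eta\circ(Q_1\circ G)=0\iff\eta\circ V=0 .
\]
So $\{\eta:\eta\circ G=0\}$ is a subspace of codimension $2$ which does not depend on $G$. Let $\Lambda\subseteq S_1$ be its orthogonal;
then $\dim\Lambda=2$ and $V^+\subseteq k[\Lambda]$. Let $\partial_\sigma,\partial_\tau$ be a basis of $\Lambda^*$. They define maps
$V^+\to V$ between two-dimensional spaces, and $\det(\alpha\partial_\sigma+\beta\partial_\tau)$ is a (possibly zero) binary quadratic form in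
$(\alpha,\beta)$. As $k$ is algebraically closed, it has a zero $(\alpha,\beta)\ne(0,0)$, so some $0\ne G\in V^+$ is killed by
$\alpha\partial_\sigma+\beta\partial_\tau$. Then $\dim Q_1\circ G\le1$, a contradiction.
\end{proof}

To reduce to such small spaces we use three standard theorems. For $d\ge1$ every integer $a\ge1$ has a unique Macaulay representation
$a=\sum_{i=m}^d\binom{k_i}i$ with $k_d>k_{d-1}>\dots>k_m\ge m\ge1$. Put
\[
a^{\langle d\rangle}=\sum_{i=m}^d\binom{k_i+1}{i+1},\qquad a_{\langle d\rangle}=\sum_{i=m}^d\binom{k_i-1}i,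
\]
and $0^{\langle d\rangle}=0_{\langle d\rangle}=0$.

\begin{theorem}[{\cite{Gr}, \cite{BH}}]\label{thm:growth}
Let $d\ge1$ and $V\subseteq S_d$.
\begin{enumerate}
\item[(a)] \textup{(Macaulay)} $\dim V^+\le(\dim V)^{\langle d\rangle}$.
\item[(b)] \textup{(Gotzmann)} If equality holds in \textup{(a)}, then $\dim V^{++}=(\dim V^+)^{\langle d+1\rangle}$.
\item[(c)] \textup{(Green)} $\dim V[\ell]\le(\dim V)_{\langle d\rangle}$ for a general $\ell\in Q_1$.
\end{enumerate}
\end{theorem}

These theorems are usually stated for the Hilbert function $H$ of a standard graded algebra over an infinite field. Take the algebra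
$T=Q/(V^\perp)$, whose ideal is generated in degree $d$. By \eqref{eq:prol} it has $H(d)=\dim V$, $H(d+1)=\dim V^+$ and
$H(d+2)=\dim V^{++}$. By \eqref{eq:zero}, $(T/\ell T)_d=Q_d/(V^\perp+\ell Q_{d-1})$ is dual to $V[\ell]$.

We need the following values, for $p\ge2$. First,
$(p+2)^2=\binom{p+3}{p+1}+\binom{p+2}p$, so
\begin{equation}\label{eq:val1}
\bigl((p+2)^2\bigr)_{\langle p+1\rangle}=\tbinom{p+2}{p+1}+\tbinom{p+1}p=2p+3 .
\end{equation}
Next,
\begin{equation}\label{eq:val2}
a_{\langle p+1\rangle}=\begin{cases}0,&0\le a\le p+1,\\1,&p+2\le a\le2p+2,\\2,&a=2p+3,\end{cases}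
\qquad a^{\langle p+1\rangle}=a\quad\text{for }0\le a\le p+1 .
\end{equation}
Indeed, for $a\le p+1$ the representation consists of $a$ terms $\binom ii$ with $i=p+1,p,\dots$. For $a=p+2+r$ with $0\le r\le p$ it is
$\binom{p+2}{p+1}$ followed by $r$ terms $\binom ii$ with $i=p,p-1,\dots$, so $a_{\langle p+1\rangle}=\binom{p+1}{p+1}=1$. Finally
$2p+3=\binom{p+2}{p+1}+\binom{p+1}p$, so $(2p+3)_{\langle p+1\rangle}=\binom{p+1}{p+1}+\binom pp=2$. The same representation, and
$2p+1=\binom{p+1}p+\binom p{p-1}$ in degree $p$ (here $p\ge2$ is used), give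
\begin{equation}\label{eq:val3}
(2p+1)^{\langle p\rangle}=2p+3,\qquad(2p+3)^{\langle p+1\rangle}=\tbinom{p+3}{p+2}+\tbinom{p+2}{p+1}=2p+5 .
\end{equation}

\section{Proof of (1)$\Rightarrow$(2)}\label{sec:proof}

Let $k,p,n,R$ be as in Theorem~\ref{thm:structure}, assume (1), and write $W=W_{p+1}$. The plan is as follows. We cut $W$ with two general
linear forms, which brings its dimension down to at most $2$, and show that the large prolongation survives
(Step~1). Lemma~\ref{lem:pencil} then gives pure powers in the section (Step~2). Letting the section vary we find a plane of linear forms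
$\lambda$ with $\lambda^{p+1}\in W$ (Step~3). Duality in $R$ then yields (2) (Step~4).

\subsection{Step 1: two general hyperplane sections}
For linearly independent $\ell_1,\ell_2\in Q_1$ put $E=W[\ell_1]$ and $E_2=E[\ell_2]$. By \eqref{eq:section}, $E^+=W^+[\ell_1]$ and
$E_2^+=E^+[\ell_2]$. We name the dimensions:
\[
\begin{array}{c|ccccc}
\text{degree }p+2&W^+&\supseteq&E^+&\supseteq&E_2^+\\
&b&&g&&\nu'\\ \hline
\text{degree }p+1&W&\supseteq&E&\supseteq&E_2\\
&(p+2)^2&&\kappa&&\nu\\ \hline
\text{degree }p&&&Q_1\circ E&&\\
&&&\delta&&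
\end{array}
\]
The goal is $\nu'=\nu\in\{1,2\}$. The point is that the excess of $2$ in (1) passes to the section in the form $g\ge\delta+2$, a gap
between degrees $p+2$ and $p$; the growth theorems leave little room for it.

\emph{Choice of $\ell_1,\ell_2$.} Let $\kappa_0$ be the minimal value of $\kappa=\dim W[\ell_1]$, attained on a nonempty open set
$U_1\subseteq Q_1$. By Green's theorem and \eqref{eq:val1}, $\kappa_0\le2p+3<\dim W$, so $0\notin U_1$. Let $U$ be the set of pairs of
linearly independent forms with $\ell_1\in U_1$ and $\nu\le(\kappa_0)_{\langle p+1\rangle}$. It is open by semicontinuity. It is nonempty: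
fix $\ell_1\in U_1$ and apply Green's theorem to $E\subseteq S_{p+1}$. From now on $(\ell_1,\ell_2)\in U$; Steps 1 and 2 use no other
genericity.

\begin{lemma}\label{lem:ineq}
The following hold.
\begin{enumerate}
\item[(a)] $g\ge\delta+2$.
\item[(b)] $\kappa\le2p+3$ and $\nu'\le\nu\le2$; if $\nu=2$, then $\kappa=2p+3$.
\item[(c)] $\kappa-\nu\le\delta$ and $g-\nu'\le\kappa$. If $g-\nu'=\kappa$, then $\kappa-\nu=\delta$.
\item[(d)] If $\kappa=2p+3$ and $\delta=2p+1$, then $g=2p+5$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) This is where (1) and the Gorenstein property enter. Consider $W^+\to W$, $G\mapsto\ell_1\circ G$, with kernel $E^+$ of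
dimension $g$. We bound its image. Let $K=\{v\in R_p:\ell_1v=0\}$. As $W=R_p\circ F$, we have $E=K\circ F$. Moreover $Q_1\circ E=KR_1\circ F$,
so $\dim KR_1=\delta$ by Lemma~\ref{lem:duality}. Let $G\in W^+$, $v\in K$ and $\eta\in Q_1$. Write $\ell_1\circ G=r\circ F$ and
$\eta\circ G=r'\circ F$ with $r,r'\in R_p$; this is possible since both forms lie in $W$. Choose lifts of $v,r,r'$ to $Q_p$, denoted by
the same letters; then $\ell_1v\in I$, and
\[
(v\eta r)\circ F=v\eta\circ(\ell_1\circ G)=(\ell_1v)\circ(\eta\circ G)=(\ell_1vr')\circ F=0 .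
\]
So $r$ is orthogonal to $KR_1\subseteq R_{p+1}$ under the perfect pairing $R_p\times R_{p+1}\to R_e$. Hence the image has dimension
at most $(p+2)^2-\delta$, so $b\le(p+2)^2-\delta+g$. Since $b\ge(p+2)^2+2$, (a) follows.

(b) We have $\kappa=\kappa_0\le2p+3$ and $\nu\le\kappa_{\langle p+1\rangle}$. By \eqref{eq:val2}, $\nu\le2$, and $\nu=2$ is possible only for
$\kappa=2p+3$. Macaulay's theorem for $E_2$ gives $\nu'\le\nu^{\langle p+1\rangle}=\nu$, as $\nu\le2\le p+1$.

(c) The derivation $\ell_2$ maps $E$ to $Q_1\circ E$ with kernel $E_2$, and it maps $E^+$ to $E$ with kernel $E_2^+$. This gives the two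
inequalities. If $g-\nu'=\kappa$, then $\ell_2\circ E^+=E$, and
\[
Q_1\circ E=Q_1\circ(\ell_2\circ E^+)=\ell_2\circ(Q_1\circ E^+)\subseteq\ell_2\circ E,
\]
so $\ell_2:E\to Q_1\circ E$ is onto as well.

(d) Let $D=Q_1\circ E\subseteq S_p$. Then $E\subseteq D^+$ and, by Macaulay's theorem and \eqref{eq:val3},
$\dim D^+\le(2p+1)^{\langle p\rangle}=2p+3=\kappa$. So $D^+=E$, the bound is attained, and by Gotzmann's theorem
$g=\dim E^+=\dim D^{++}=(2p+3)^{\langle p+1\rangle}=2p+5$.
\end{proof}

\begin{lemma}\label{lem:nu}
$\nu'=\nu\in\{1,2\}$.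
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:ineq}(b), $\nu'\le\nu\le2$. We exclude the other cases, using (a)--(d) of that lemma.
\begin{itemize}
\item $\nu=0$. Then $\nu'=0$, and (c) gives $g\le\kappa\le\delta$, contradicting (a).
\item $\nu=1$, $\nu'=0$. Then $g\le\kappa\le\delta+1$, contradicting (a).
\item $\nu=2$, $\nu'\le1$. Then $\kappa=2p+3$, so $\delta\ge2p+1$ and $g\le2p+3+\nu'\le2p+4$. By (d), $\delta\ne2p+1$. So
$2p+4\le\delta+2\le g\le2p+4$, whence $g=2p+4$, $\delta=2p+2$ and $\nu'=1$. Now $g-\nu'=2p+3=\kappa$, so (c) gives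
$\nu=\kappa-\delta=1$, a contradiction.\qedhere
\end{itemize}
\end{proof}

\subsection{Step 2: pure powers in the section}
Let $L=\{\lambda\in S_1:\ell_1\circ\lambda=\ell_2\circ\lambda=0\}$, a subspace of codimension $2$. Then $E_2=W\cap k[L]$. By
Lemma~\ref{lem:nu} and Lemma~\ref{lem:pencil}, applied to $V=E_2$, the space $E_2$ contains at least one pure power $\lambda^{p+1}$ with
$\lambda\ne0$; necessarily $\lambda\in L$, since $\ell_i\circ\lambda^{p+1}=(p+1)(\ell_i\circ\lambda)\lambda^p$.

It contains at most two, up to scalars. Indeed $\dim E_2\le2$, and the $(p+1)$st powers of three pairwise nonproportional linear forms are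
independent: for each of the three there is an element of $Q_{p+1}$, a product of $p+1\ge2$ elements of $Q_1$, which vanishes at the other
two but not at it.

\subsection{Step 3: a plane}
Let
\[
\mathcal V=\{[\lambda]\in\mathbb P(S_1):\lambda^{p+1}\in W\}.
\]
As $W=I_{p+1}^\perp$, this is the zero set of $I_{p+1}$, so it is closed. By Step 2, $\mathcal V\cap\mathbb P(L)$ consists of one or two
points whenever $L$ comes from a pair in $U$, that is, for a general linear subspace of codimension $2$. Hence $\dim\mathcal V=2$: a smaller
dimension would give an empty general section, a larger one an infinite section. The union of the two-dimensional components of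
$\mathcal V$, with its reduced structure, meets a general $\mathbb P(L)$ in as many points as its degree. So this degree is at most $2$,
and $\mathcal V$ contains a plane or an irreducible surface $\Sigma$ of degree $2$.

\emph{The second case is impossible.} An irreducible variety spanning a projective space has degree at least its codimension there plus one.
So $\Sigma$ is a quadric $\{q=0\}$ in some $\mathbb P(N)$ with $\dim N=4$ and $q\in\operatorname{Sym}^2N^*$ irreducible. The forms of
degree $p+1$ on $N$ that vanish on $\Sigma$ are the multiples of $q$. By \eqref{eq:span} the powers $\lambda^{p+1}$ with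
$[\lambda]\in\Sigma$ span a subspace of $W\cap k[N]$ of dimension
\[
\tbinom{p+4}3-\tbinom{p+2}3=\tbinom{p+3}2+\tbinom{p+2}2=(p+2)^2=\dim W .
\]
Thus $W\subseteq k[N]$. As $n\ge5$, there is $0\ne\xi\in N^\perp$. Then $\xi R_p\circ F=\xi\circ W=0$, so $\xi R_p=0$. As
$1+p\le e$, Lemma~\ref{lem:duality}(c) gives $\xi=0$ in $R_1$. Since $R_1=Q_1$, this is a contradiction.

So $\mathcal V$ contains a plane: there is $Y\subseteq S_1$ with $\dim Y=3$ and $\lambda^{p+1}\in W$ for all $\lambda\in Y$. As these powers
span $k[Y]_{p+1}$,
\begin{equation}\label{eq:plane}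
k[Y]_{p+1}\subseteq W .
\end{equation}

\subsection{Step 4: the products vanish}
Let $X=Y^\perp\subseteq Q_1$, so $\dim X=n-3$ and $Q_1/X=Y^*$. By \eqref{eq:plane},
$I_{p+1}=W^\perp\subseteq(k[Y]_{p+1})^\perp=(X)_{p+1}$. As $(X)$ is prime, $Q_{p+1-j}\not\subseteq(X)$ and
$Q_{p+1-j}I_j\subseteq I_{p+1}$, we get
\[
I_j\subseteq(X)\qquad(j\le p+1),
\]
which is the property of $X$ asserted in the theorem. Hence $(R/XR)_j=\operatorname{Sym}^jY^*$ for $j\le p+1$, and
\[
\dim XR_{p-1}=(p+2)^2-\tbinom{p+2}2=\tbinom{p+3}2 .
\]
We want $X\cdot XR_{p-1}=0$, so we compare $XR_{p-1}$ with $\Theta=\{\theta\in R_p:X\theta=0\}$. The elements of $W=R_p\circ F$ killed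
by $X$ are those in $k[Y]$, so by \eqref{eq:plane}
\[
\Theta\circ F=W\cap k[Y]_{p+1}=k[Y]_{p+1},\qquad\dim\Theta=\tbinom{p+3}2=\dim XR_{p-1}.
\]
It therefore suffices to show $\Theta\subseteq XR_{p-1}$. Let $P$ be the image of $\Theta$ in $R_p/XR_{p-1}=\operatorname{Sym}^pY^*$, let $s=\dim P$, and
let $\Theta_1=\Theta\cap XR_{p-1}$, of dimension $\binom{p+3}2-s$. For $\theta\in\Theta$ and $\theta_1\in\Theta_1$ we have
$\theta\theta_1\in\theta XR_{p-1}=0$, so $\theta$ kills $\theta_1\circ F\in k[Y]_{p+1}$. As $Q$ acts on $k[Y]$ through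
$\operatorname{Sym}Y^*$, this says that $P$ kills $\Theta_1\circ F$. Thus $\Theta_1\circ F$ is orthogonal to
$Y^*P\subseteq\operatorname{Sym}^{p+1}Y^*$, and
\[
\tbinom{p+3}2-s=\dim\Theta_1\le\tbinom{p+3}2-\dim Y^*P,\qquad\text{that is,}\qquad\dim Y^*P\le s .
\]
But multiplying a nonzero space of polynomials by several independent linear forms enlarges it. Explicitly, suppose $P\ne0$ and take independent
$a,c\in Y^*$. By dimensions $aP=Y^*P=cP$. The automorphism $a^{-1}c$ of $P$ has an eigenvector $q\ne0$, because $k$ is
algebraically closed. So $cq=\mu aq$ and $c=\mu a$, a contradiction. Hence $P=0$ and $\Theta\subseteq XR_{p-1}$, and by dimensions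
$\Theta=XR_{p-1}$.

So $xx'R_{p-1}=0$ for all $x,x'\in X$. Since $2+(p-1)\le e$, Lemma~\ref{lem:duality}(c) gives $xx'=0$ in $R_2$, that is, $xx'\in I$. This
proves Theorem~\ref{thm:structure}, and with it Theorem~\ref{thm:seven}.\qed

\section{Every $n\ge5$}\label{sec:five}

Recall that a graded quotient $R$ of a polynomial ring over an infinite field is Gorenstein if and only if it is Cohen--Macaulay and its
quotient by one (equivalently, every) maximal regular sequence of linear forms is an artinian Gorenstein ring. Extending the field does not affect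
this property. This reduces the search for examples to dimension $0$.

\begin{lemma}\label{lem:reduction}
Let $h_0(s)\in\mathbb Z[s]$ have coefficient $c$ at $s$. Suppose there are artinian graded Gorenstein quotients $R_1,R_2$ of $k[x_1,\dots,x_c]$ with
Hilbert series $h_0$, and $i,j\ge3$, such that no artinian graded Gorenstein quotient $R$ of $\bar k[x_1,\dots,x_c]$ with Hilbert series $h_0$ has both
$\gamma_i(R)\ge\gamma_i(R_1)$ and $\gamma_j(R)\ge\gamma_j(R_2)$. Then for all $d\ge0$ there is no $R'$ as in the Question for $n=c+d$ and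
$h=h_0/(1-s)^d$.
\end{lemma}

\begin{proof}
The rings $R_1[z_1,\dots,z_d]$ and $R_2[z_1,\dots,z_d]$ are Gorenstein with Hilbert series $h$ and the same numbers $\gamma$ as $R_1$ and $R_2$, and
their ideals contain no linear forms. By
Lemma~\ref{lem:betti} an $R'$ would satisfy $\gamma_i(R')\ge\gamma_i(R_1)$ and $\gamma_j(R')\ge\gamma_j(R_2)$. Pass to $\bar k$ and divide
$Q$ and $R'$ by $d$ general linear forms. They form a regular sequence on both, since $R'$ is Cohen--Macaulay of dimension $d$. So the Hilbert series of the
quotient of $R'$ is $h_0$, and the graded vector space $\operatorname{Tor}^Q_1(R',\bar k)$ does not change when $Q$ and $R'$ are replaced by their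
quotients; hence neither do the $\gamma$'s. We obtain an artinian graded Gorenstein
quotient of a polynomial ring in $c$ variables that contradicts the hypothesis.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:five}]
The series $h_0$ fits Theorem~\ref{thm:structure} with $p=5$, $e=11$ and $(p+2)^2=49=h_5=h_6$. By Lemma~\ref{lem:reduction} with $c=5$ and the
degrees $7$ and $3$, it suffices to prove the following for $n=5$.
\begin{enumerate}
\item[(i)] Over $\bar k$, if $R$ is artinian graded Gorenstein with Hilbert series $h_0$ and $\gamma_7(R)\ge16$, then $\gamma_3(R)=0$.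
\item[(ii)] There is an artinian graded Gorenstein quotient over $k$ with Hilbert series $h_0$ and $\gamma_7\ge16$.
\item[(iii)] There is one with $\gamma_3=1$.
\end{enumerate}

\smallskip
\emph{Proof of} (i). Here $b=\gamma_7+h_7=\gamma_7+35\ge51=49+2$, so there is $X\subseteq Q_1$ with $\dim X=2$ and
$\operatorname{Sym}^2X\subseteq I_2$. As $\dim I_2=15-12=3$, we have $I_2=\operatorname{Sym}^2X$. There is no room for other quadrics, and
$(Q/(I_2))_3=(Q/(X)^2)_3$ has dimension $10+2\cdot6=22=h_3$, so $\gamma_3=0$.

\smallskip
\emph{Proof of} (ii). As for the ring $B$ above, we look for $F=x_1f_1+x_2f_2$ with $f_1,f_2\in k[y_1,y_2,y_3]$ of degree $10$. We take $f_1$ and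
$f_2$ to be general sums of fifteen powers. Let $\Gamma_1,\Gamma_2\subseteq\langle y_1,y_2,y_3\rangle$ be disjoint sets of $15$ linear forms and
$\Gamma=\Gamma_1\cup\Gamma_2$, such that, for forms in $\partial_{y_1},\partial_{y_2},\partial_{y_3}$,
\begin{itemize}
\item no nonzero quartic vanishes on $\Gamma_1$ or on $\Gamma_2$ ($15$ conditions on a $15$-dimensional space);
\item evaluation of septics on $\Gamma$ is surjective ($30\le36$);
\item no nonzero sextic vanishes on $\Gamma$ ($28\le30$).
\end{itemize}
Each of these is an open condition. Each can be satisfied by choosing the points one at a time: as long as the space of forms vanishing at the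
points chosen so far is nonzero, a further point outside the zero set of one of these forms lowers its dimension by one. As $k$ is infinite, a
general choice satisfies all conditions. Put $f_j=\sum_{\lambda\in\Gamma_j}\lambda^{10}$.

Evaluation of quartics on $\Gamma_j$ is bijective, so by \eqref{eq:power} the fourth-order partials of $f_1$ and $f_2$ span
$\langle\lambda^6:\lambda\in\Gamma\rangle$, which is $k[y]_6$ by the third condition and \eqref{eq:span}. Hence a homogeneous operator of degree $\le6$ in
the $\partial_y$ that kills $f_1$ and $f_2$ kills $k[y]_6$ and is zero.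

Now, for $i\ge1$, $Q_i\circ F$ is the direct sum of
\[
\{\theta_1\circ f_1+\theta_2\circ f_2:\deg\theta_j=i-1\}\quad\text{and}\quad\{x_1(\theta\circ f_1)+x_2(\theta\circ f_2):\deg\theta=i\},
\]
with all operators in the $\partial_y$. For $i\le6$ the second space has dimension $\binom{i+2}2$. Consider the first. For $1\le i\le4$ the powers $\lambda^{11-i}$, $\lambda\in\Gamma$, are
independent, since $11-i\ge7$. By \eqref{eq:power}, $\theta_1\circ f_1+\theta_2\circ f_2=0$ forces $\theta_j$ to vanish on $\Gamma_j$, and
$\theta_j=0$ because $\deg\theta_j\le3$. So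
\[
h_i=2\tbinom{i+1}2+\tbinom{i+2}2=5,\ 12,\ 22,\ 35\qquad(i=1,2,3,4).
\]
For $i=5$ the first space is $k[y]_6$, so $h_5=28+21=49$. By symmetry the Hilbert series is $h_0$. Condition (2) of
Theorem~\ref{thm:structure} holds with $X=\langle\partial_{x_1},\partial_{x_2}\rangle$, so $b\ge51$ and $\gamma_7=b-35\ge16$.

\smallskip
\emph{Proof of} (iii). We take a sum of powers over $49$ points such that the quadrics vanishing at them share a linear factor. Let $\mathcal O\subseteq\mathbb N^4$ be the set of
exponents of the following monomials in $t_1,\dots,t_4$: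
\begin{itemize}
\item degree $\le1$: all ($1+4$);
\item degree $2$: all except $t_1^2,t_1t_2,t_1t_3$ ($7$);
\item degree $3$: $t_1t_4^2$ and the cubics in $t_2,t_3,t_4$ other than $t_2^3$ ($1+9$);
\item degree $4$: $t_1t_4^3$ and the quartics in $t_2,t_3,t_4$ not divisible by $t_2^3$ ($1+12$);
\item degree $5$: any $14$ of the $15$ quintics in $t_2,t_3,t_4$ not divisible by $t_2^3$.
\end{itemize}
This set is closed under taking divisors, and $|\mathcal O|=5+7+10+13+14=49$. In $S=k[u_0,\dots,u_4]$ let
\[
\Gamma=\Bigl\{u_0+\sum_ia_iu_i:a\in\mathcal O\Bigr\},\qquad F=\sum_{\lambda\in\Gamma}\lambda^{11}.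
\]
Evaluating degree-$t$ forms in $T_i=\partial_{u_i}$ on $\Gamma$ amounts to evaluating polynomials of degree $\le t$ in $t_1,\dots,t_4$ on $\mathcal O$. For
$c\in\mathbb N^4$ put $e_c=\prod_i\prod_{j<c_i}(t_i-j)$, where $j\ge0$. The $e_c$ with $|c|\le t$ form a basis of the polynomials of degree $\le t$. For $a\in\mathbb N^4$ we have
$e_c(a)\ne0$ if and only if $a\ge c$ componentwise. Since $\mathcal O$ is closed under divisors, $e_c$ vanishes on $\mathcal O$ if
$c\notin\mathcal O$, while the $e_c$ with $c\in\mathcal O$ are independent on $\mathcal O$ by triangularity. Hence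
\[
\operatorname{rank}\operatorname{ev}_t=\#\{a\in\mathcal O:|a|\le t\}=1,\ 5,\ 12,\ 22,\ 35,\ 49,\ 49,\dots
\]
for $t=0,1,2,\dots$, and $\operatorname{ev}_t$ is surjective for $t\ge5$. By \eqref{eq:points}, for $i\le6$ the space $\operatorname{Ann}(F)_i$
consists of the forms vanishing on $\Gamma$, and $h_i=\operatorname{rank}\operatorname{ev}_i$. By symmetry the Hilbert series is $h_0$.

So $I_2$ has dimension $15-12=3$. It contains $T_1(T_1-T_0)$, $T_1T_2$ and $T_1T_3$, since on $\mathcal O$ we have $a_1\le1$ and
$a_1a_2=a_1a_3=0$. These three are independent, so $I_2=T_1V$ with $V=\langle T_1-T_0,T_2,T_3\rangle$. Hence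
$\dim Q_1I_2=\dim VQ_1=15-3=12$, because modulo three independent linear forms the quadrics in five variables become the quadrics in two. So
$\dim(Q/(I_2))_3=35-12=23$ and $\gamma_3=23-22=1$.

\smallskip
By (i), no artinian graded Gorenstein quotient over $\bar k$ with Hilbert series $h_0$ has both $\gamma_7\ge16$ and $\gamma_3\ge1$. Lemma~\ref{lem:reduction},
applied to the rings in (ii) and (iii), completes the proof.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BH} Bruns--Herzog, \emph{Cohen--Macaulay Rings}, \S\S4.2--4.3.

\bibitem{Gr} M. Green, \emph{Restrictions of linear series to hyperplanes, and some results of Macaulay and Gotzmann}.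

\bibitem{MM} \emph{Maximal Minimal Resolutions},
\texttt{http://www.math.unl.edu:80/\~{}siyengar2/Papers/MaxMin.pdf}.

\end{thebibliography}

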